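\title{Popular differences modulo a prime\\ and the threshold $|A|/\ln|A|$}

\begin{abstract}
Let $p$ be a prime and let $A\subseteq\mathbb{Z}/p\mathbb{Z}$ satisfy $2\le|A|\le p/2$. We prove that there is an absolute constant $c>0$ such that every non-empty set $D\subseteq\mathbb{Z}/p\mathbb{Z}$ with $|D|<c|A|/\ln|A|$ contains an element $d$ with $|(A+d)\setminus A|\ge(|D|-1)/2$. We show that the order $|A|/\ln|A|$ cannot be improved, and for arbitrary $D$ we give a bound with a second-order loss. In the main proof, an averaging argument and Freiman's theorem reduce the problem to translates that almost fill an interval; we then show that the gaps of $A$ must double in number at a steady rate as one moves along $A$, and the logarithm counts the doublings.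
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p$ be a prime. For $A\subseteq\mathbb{Z}/p\mathbb{Z}$ and $d\in\mathbb{Z}/p\mathbb{Z}$ put
\[
f(d)=f_A(d)=|(A+d)\setminus A|,\qquad N_t=N_t(A)=\#\{d\in\mathbb{Z}/p\mathbb{Z}: f(d)\le t\}.
\]
The number $f(d)$ measures by how much $A$ moves out of itself when it is translated by $d$. We have $f(d)=|A|-|A\cap(A+d)|$, and $|A\cap(A+d)|$ is the number of ways to write $d=a-a'$ with $a,a'\in A$. So $N_t$ counts the most popular differences of $A$, those with at least $|A|-t$ representations. How large can $N_t$ be?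

Take first the interval $A=\{0,\dots,n-1\}$ with $n\le p/2$. For an integer $0\le d\le p/2$ and $x\in A$ we have $x+d<p$, so $x+d$ leaves $A$ exactly when $x+d\ge n$. Since $f(-d)=f(d)$, this gives $f(d)=\min(|d|,n)$ for $|d|\le p/2$, and hence $N_t=2t+1$ for $0\le t<n$. An affine change of variable gives the same for every arithmetic progression of length $n$.

Two observations suggest that no set does better when $t$ is small. First, let $2\le|A|\le p/2$ and $b\neq0$. The map $x\mapsto x+b$ is a single cycle through all of $\mathbb{Z}/p\mathbb{Z}$, and $f(b)$ is the number of maximal arcs of this cycle contained in $A$, because each arc has one last element. Thus $f(b)\ge1$, with equality only if $A$ is a progression with difference $b$; so $N_0=1$, and $N_1$ is $3$ for progressions and $1$ otherwise. Second, for every $A$ with $|A|=n$ we have $0\le f\le n$, so each $d$ is counted by $N_t$ for exactly $n-f(d)$ values $t\in\{0,\dots,n-1\}$, and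
\begin{equation}\label{eq:sum}
\sum_{t=0}^{n-1}N_t=\sum_d\bigl(n-f(d)\bigr)=\sum_d|A\cap(A+d)|=n^2=\sum_{t=0}^{n-1}(2t+1).
\end{equation}
So $2t+1$ is the correct value on average over $t$, for every set. It is not an upper bound for all $t$: for $A=\{0,1,2,4,5\}$ and $p\ge11$ we have $f(1),\dots,f(4)\le3$ (the values in $\mathbb{Z}$ are $2,3,3,3$), so that $N_3\ge9>7$. One therefore asks for the range of $t$ in which $N_t\le2t+1$. Equivalently, how large may a set $D$ be so that it must contain a $d$ with $f(d)\ge(|D|-1)/2$, the value that an interval $A$ gives for $D=\{-q,\dots,q\}$? The following question comes from \cite{popular}. Throughout, $\ln$ is the natural logarithm.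

\medskip
\noindent\textbf{Question.} \emph{Is there an absolute constant $c>0$ such that for every prime $p$, every $A\subseteq\mathbb{Z}/p\mathbb{Z}$ with $2\le|A|\le p/2$ and every non-empty $D\subseteq\mathbb{Z}/p\mathbb{Z}$ with $|D|<c|A|/\ln|A|$ there is a $d\in D$ with $|(A+d)\setminus A|\ge(|D|-1)/2$?}
\medskip

The condition $|A|\le p/2$ excludes trivial obstructions caused by wrap-around: if $A$ is the complement of one point, then $f\le1$ everywhere and the conclusion fails for every $D$ with $|D|\ge4$. The answer to the question is yes.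

\begin{theorem}\label{thm:answer}
The constant $c=1/(1.2\cdot10^{7})$ has the property in the Question.
\end{theorem}

We have made no attempt to optimize $c$. Theorem~\ref{thm:answer} follows from a bound on $N_m$.

\begin{theorem}\label{thm:main}
Let $C_0=6\cdot10^6$. Let $p$ be a prime, $\emptyset\ne A\subsetneq\mathbb{Z}/p\mathbb{Z}$, $n=\min(|A|,p-|A|)$, and let $m\ge0$ be an integer. Assume that $m=0$, or that $m\ge1$ and $n\ge C_0\,m(1+\ln m)$. Then
\[
\#\{b\in\mathbb{Z}/p\mathbb{Z}: f(b)\le m\}\le 2m+1 .
\]
\end{theorem}

By the computation above, equality holds for a progression of length $n\le p/2$ whenever $m<n$. The next two theorems supplement the answer and are not needed for it. The first says that the logarithm is necessary; the second says what survives for sets $D$ of any size.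

\begin{theorem}\label{thm:sharp}
For every $n\ge18$ and every prime $p\ge2n$ there are $A,D\subseteq\mathbb{Z}/p\mathbb{Z}$ with $|A|=n$, $D\ne\emptyset$, $|D|\le14\,n/\ln n$, and $|(A+d)\setminus A|<(|D|-1)/2$ for all $d\in D$. Moreover, no $c>2\ln2$ has the property in the Question.
\end{theorem}

\begin{theorem}\label{thm:nolog}
Let $p$ be a prime, $\emptyset\ne A\subsetneq\mathbb{Z}/p\mathbb{Z}$ and $n=\min(|A|,p-|A|)$. Let $D\subseteq\mathbb{Z}/p\mathbb{Z}$ be non-empty and put $q=(|D|-1)/2$. Then
\[
\max_{d\in D}f(d)\ \ge\ \min\bigl(n/40,\ q-40q^2/n\bigr).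
\]
\end{theorem}

Section~\ref{sec:prelim} collects the tools and deduces Theorem~\ref{thm:answer} from Theorem~\ref{thm:main}. Section~\ref{sec:average} combines \eqref{eq:sum} with the Cauchy--Davenport theorem; this proves Theorem~\ref{thm:nolog} and is also the first step toward Theorem~\ref{thm:main}. Section~\ref{sec:model} shows the main mechanism in a model case in $\mathbb{Z}$ and proves Theorem~\ref{thm:sharp}. Section~\ref{sec:main} proves Theorem~\ref{thm:main}.

\section{Preliminaries}\label{sec:prelim}

For sets $X,Y$ in an abelian group, $X+Y=\{x+y:x\in X,\ y\in Y\}$; the $j$-fold sumset of $X$ is written $jX$, with $0X=\{0\}$. The complement of $A$ in $\mathbb{Z}/p\mathbb{Z}$ is $A^c$. For an integer $d$ we write $f(d)$ for the value of $f$ at the residue of $d$. All intervals are intervals of integers.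

\begin{lemma}\label{lem:basic}
Let $\emptyset\ne A\subsetneq\mathbb{Z}/p\mathbb{Z}$ and $d,e\in\mathbb{Z}/p\mathbb{Z}$.
\begin{enumerate}
\item[(a)] $f(d)=\#\{x\in A:x+d\notin A\}=|A|-|A\cap(A+d)|$ and $f(-d)=f(d)$.
\item[(b)] $f_{A^c}=f_A$.
\item[(c)] $f(d+e)\le f(d)+f(e)$. Hence if $f\le r$ on $X$, then $f\le jr$ on $jX$ for all $j\ge0$.
\item[(d)] If $\lambda\ne0$ and $\lambda\cdot A=\{\lambda a:a\in A\}$, then $f_{\lambda\cdot A}(\lambda d)=f_A(d)$.
\item[(e)] $f(0)=0$, and $f(d)\ge1$ for $d\ne0$.
\item[(f)] If $p$ is odd, then $N_t$ is odd for every $t\ge0$.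
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $x\mapsto x+d$ is a bijection from $\{x\in A:x+d\notin A\}$ onto $(A+d)\setminus A$, and this set has $|A+d|-|A\cap(A+d)|$ elements. Translation by $-d$ maps $A\cap(A+d)$ onto $(A-d)\cap A$, which gives the symmetry.
(b) $(A^c+d)\setminus A^c=A\setminus(A+d)$, which has $|A|-|A\cap(A+d)|$ elements.
(c) $(A+d+e)\setminus A$ is contained in the union of $(A+d+e)\setminus(A+e)$ and $(A+e)\setminus A$, whose sizes are $f(d)$ and $f(e)$.
(d) Multiplication by $\lambda$ maps $(A+d)\setminus A$ onto $(\lambda\cdot A+\lambda d)\setminus\lambda\cdot A$.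
(e) If $f(d)=0$, then $A+d=A$; a non-zero $d$ generates $\mathbb{Z}/p\mathbb{Z}$, so $A$ would be empty or everything.
(f) The set $\{f\le t\}$ consists of $0$ and of pairs $\{b,-b\}$ with $b\ne-b$.
\end{proof}

We use two published theorems of additive combinatorics. The first says that sumsets modulo a prime grow at least as fast as those of a progression; the second says that a small set whose sumset grows only a little faster than that is a large part of a progression.

\begin{theorem}[Cauchy--Davenport]\label{thm:cd}
If $X\subseteq\mathbb{Z}/p\mathbb{Z}$ is non-empty and $j\ge0$, then $|jX|\ge\min\bigl(p,\ j(|X|-1)+1\bigr)$.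
\end{theorem}

\begin{theorem}[G.~A.~Freiman, 1961]\label{thm:freiman}
If $X\subseteq\mathbb{Z}/p\mathbb{Z}$ satisfies $3\le|X|\le p/35$ and $|2X|\le\frac{12}{5}|X|-3$, then $X$ is contained in an arithmetic progression with $|2X|-|X|+1$ terms.
\end{theorem}

For Theorem~\ref{thm:freiman} see \cite[Theorem~2.11]{nathanson}, with $c_0=1/35$ and $c_1=12/5$.

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:main}]
Note that $c=1/(2C_0)$. Let $2\le|A|\le p/2$, so that $n=|A|$, and let $D\ne\emptyset$ with $|D|<cn/\ln n$. Suppose that $f(d)<(|D|-1)/2$ for all $d\in D$, and put $m=\max_Df$. Then $2m<|D|-1$, so $N_m\ge|D|\ge2m+2$. If $m=0$, this contradicts Theorem~\ref{thm:main}. Let $m\ge1$. From $2m<cn/\ln n$ we get $m<cn/(2\ln2)\le n$, so $\ln m\le\ln n$; also $1\le1.5\ln2\le1.5\ln n$. Therefore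
\[
C_0m(1+\ln m)\le2.5\,C_0\,m\ln n<1.25\,C_0\,c\,n\le n ,
\]
and Theorem~\ref{thm:main} again gives a contradiction.
\end{proof}

\section{Averaging over all levels}\label{sec:average}

If $f\le r$ on a set $X$, then by subadditivity $f\le jr$ on $jX$, and by Cauchy--Davenport $jX$ has about $j|X|$ elements. So if $|X|$ exceeds $2r$ by a fixed factor, then $N_t$ exceeds $2t$ by the same factor at all levels $t$, up to an error of order $r$. Identity \eqref{eq:sum} leaves no room for this when $n$ is large compared with $r$.

\begin{lemma}\label{lem:average}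
Let $\emptyset\ne A\subsetneq\mathbb{Z}/p\mathbb{Z}$ and $n=\min(|A|,p-|A|)\ge2$. Let $r\ge1$ be an integer, let $0<\theta\le2$, and let $X\subseteq\mathbb{Z}/p\mathbb{Z}$ satisfy $f\le r$ on $X$ and $|X|-1\ge(2+\theta)r$. Then
\[
\theta n\le16\bigl((2+\theta)r+1\bigr).
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(b) we may assume $|A|=n\le p/2$. Let $0\le t<n$ be an integer and $j=\lfloor t/r\rfloor$, so that $t-r<jr\le t$. Then $f\le t$ on $jX$, and Theorem~\ref{thm:cd} with $p\ge2n$ gives
\[
N_t\ge\min\bigl(2n,(2+\theta)jr\bigr)\ge\min\bigl(2n,(2+\theta)t\bigr)-(2+\theta)r .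
\]
The last minimum is at least $2t$, and it equals $2t+\theta t$ for $t\le n/2$, because $\theta\le2$. With $k=\lfloor n/2\rfloor\ge(n-1)/2$ we have $\sum_{t\le n/2}t=k(k+1)/2\ge(n^2-1)/8\ge n^2/16$. Summing over $t$ and using \eqref{eq:sum} and $\sum_{t<n}2t=n^2-n$, we obtain
\[
n^2\ge n^2-n+\frac{\theta n^2}{16}-(2+\theta)rn .
\]
Dividing by $n/16$ gives the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nolog}]
Let $m=\max_Df$. We may assume $m<n/40$ and $m<q$, since otherwise the assertion holds. Then $q>0$, so $D$ contains a non-zero element, and $m\ge1$ by Lemma~\ref{lem:basic}(e); hence $n>40$. Write $|D|-1=2q=(2+\theta')m$, where $\theta'>0$ because $q>m$, and let $\theta=\min(\theta',2)$. Lemma~\ref{lem:average} with $X=D$ and $r=m$ gives $\theta n\le16(4m+1)\le80m$. Thus $\theta\le80m/n<2$, so $\theta=\theta'$ and $2q=(2+\theta)m\le2m+80m^2/n$. Since $m<q$, we conclude that $m\ge q-40m^2/n\ge q-40q^2/n$.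
\end{proof}

\begin{remark}\label{rem:sqrt}
Lemma~\ref{lem:average} also gives $N_m\le2m+1$ when $m\ge1$ and $n>40m^2$. Indeed, then $p$ is odd, so otherwise $N_m\ge2m+3$ by Lemma~\ref{lem:basic}(f), and the lemma with $X=\{f\le m\}$, $r=m$, $\theta=2/m$ gives $2n/m\le16(2m+3)\le80m$. Applied in this direct way, the lemma stops at $m$ of order $\sqrt n$: an excess of two elements over $2m+1$ is a relative excess of order $1/m$ only. To reach $m$ of order $n/\ln n$ we must use the structure of $A$.
\end{remark}

\section{A model case and the source of the logarithm}\label{sec:model}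

Let $S\subseteq\mathbb{Z}$. We call the integers outside $S$ \emph{holes}, and for $b\ge1$ we call $x$ a \emph{$b$-exit} if $x\in S$ and $x+b\notin S$. In this section $S$ is finite and $f_S(b)$ is the number of its $b$-exits. In each residue class modulo $b$ that meets $S$, the largest element of $S$ is a $b$-exit; if the class has a hole between two of its elements of $S$, it contains a second $b$-exit.

The simplest way to violate $N_m\le2m+1$ is to have $f\le m$ on $[-M,M]$ with $M=m+1$. Let us see what this forces on a set that begins like an interval.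

\begin{example}\label{ex:model}
Let $M\ge4$, let $S\subseteq[0,\infty)$ be finite with $[0,M-1)\subseteq S$, and suppose that $f_S(b)\le M-1$ for $b=M,\ M-1,\ M-2$. We count holes in the windows $[0,M)$, $[M,2M)$, $[2M,3M)$.

\emph{The modulus $M$.} The classes of $0,\dots,M-2$ meet $S$ and use up all $M-1$ exits. So the class of $M-1$ misses $S$, and $M-1$, $2M-1$, $3M-1$ are holes.

\emph{The modulus $M-1$.} All $M-1$ classes meet $S$ in $[0,M-1)$, so no class has a second exit. Hence if $v\ge M-1$ is a hole, then so is $v+(M-1)$. This gives the holes $2M-2$, $3M-3$ and $3M-2$. The three windows now have at least $1,2,3$ holes.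

\emph{The modulus $M-2$.} All $M-2$ classes meet $S$ in $[0,M-2)$, so at most one class has a second exit. Suppose that the second window has only the two holes found above, so that $2M-3\in S$. Then $1\in S$, $M-1\notin S$, $2M-3\in S$ show that the class of $1$ is the exceptional one. The hole $2M-2$ lies in the class of $2$, which is a different class, so $(2M-2)+(M-2)=3M-4$ is a hole. The three windows have $1$, $2$ and at least $4$ holes.
\end{example}

The example contains the mechanism of the proof of Theorem~\ref{thm:main}. The modulus $M$ puts a hole in every window. The modulus $M-i$ allows only about $i$ classes in which a hole is followed by an element of $S$. Holes that are aligned modulo one of these numbers are spread out modulo the others, so using many moduli together forces new holes, in a number proportional to the number already present. If the number of holes per window doubles after a bounded number of windows, then after $O(\log M)$ windows nothing is left of $S$, and $|S|=O(M\log M)$.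

The growth $1,2,4,\dots$ can be realized, and this proves Theorem~\ref{thm:sharp}. For $k\ge1$ and $M=2^k$ let
\[
S_k=\bigcup_{i=0}^{k-1}\bigl[\,iM,\ (i+1)M-2^i\,\bigr),\qquad |S_k|=kM-(2^k-1)=(k-1)2^k+1 .
\]
The set $S_2=\{0,1,2,4,5\}$ appeared in the introduction, and $S_3$ is drawn in Figure~\ref{fig:s3}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\foreach \x in {0,...,6} {\fill (\x,0) circle (0.18);}
\foreach \x in {0,...,5} {\fill (\x,-1) circle (0.18);}
\foreach \x in {0,...,3} {\fill (\x,-2) circle (0.18);}
\foreach \x/\y in {7/0,6/-1,7/-1,4/-2,5/-2,6/-2,7/-2} {\draw (\x,\y) circle (0.18);}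
\node[left] at (-0.6,0) {$0,\dots,7$};
\node[left] at (-0.6,-1) {$8,\dots,15$};
\node[left] at (-0.6,-2) {$16,\dots,23$};
\end{tikzpicture}
\caption{The integers $0,\dots,23$ in rows of length $8$. Filled circles are the $17$ elements of $S_3=[0,7)\cup[8,14)\cup[16,20)$, open circles are holes; the rows end in $1$, $2$ and $4$ holes. Each translation by $b\in\{1,\dots,8\}$ moves at most $7$ elements out of $S_3$.}
\label{fig:s3}
\end{figure}

\begin{lemma}\label{lem:sk}
For $1\le b\le M=2^k$ the set $S_k$ has at most $M-1$ $b$-exits.
\end{lemma}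

\begin{proof}
We show that row $i$, the interval $[iM,iM+L_i)$ with $L_i=M-2^i$, contains at most $2^i$ exits; the total is then at most $\sum_{i<k}2^i=M-1$. Let $x=iM+t$ with $0\le t<L_i$, and put $w=t+b$, so that $x+b=iM+w$ and $w<L_i+M$. If $w<M$, then $x+b\notin S_k$ if and only if $w\in[L_i,M)$. If $w\ge M$, then $x+b\notin S_k$ if and only if $w-M\ge M-2^{i+1}$: for $i<k-1$ this describes the holes at the end of row $i+1$, and for $i=k-1$ it reads $w\ge M$, in which case $x+b\ge kM$ is indeed a hole. Since $2M-2^{i+1}=2L_i$, the second case says that $w\in[2L_i,M+L_i)=[L_i,M)+L_i$. So $x$ is an exit only if $w=u$ or $w=u+L_i$ for one of the $2^i$ integers $u\in[L_i,M)$. As $t$ varies, $w$ runs over $L_i$ consecutive integers, so for each $u$ at most one of $u$ and $u+L_i$ is attained.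
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $n\ge18$ and let $k$ be minimal with $(k-1)2^k+1\ge n$; put $M=2^k$. Since $|S_1|<|S_2|<|S_3|=17<n$, we have $k\ge4$, and by minimality
\begin{equation}\label{eq:nk}
n\ge(k-2)2^{k-1}+2\ge M+2 .
\end{equation}
Let $S$ be the set of the $n$ largest elements of $S_k$. For $x\in S$ and $b\ge1$ we have $x+b\in S$ if and only if $x+b\in S_k$, so $f_S(b)\le M-1$ for $1\le b\le M$ by Lemma~\ref{lem:sk}. The holes between $\min S$ and $\max S$ lie at the ends of rows $0,\dots,k-2$, so $S$ lies in an interval with at most $n+\sum_{i\le k-2}2^i<n+M/2<2n\le p$ integers. Hence the image $A$ of $S$ in $\mathbb{Z}/p\mathbb{Z}$ has $n$ elements. If $x\in S$ and the residue of $x+b$ is not in $A$, then $x+b\notin S$; so $f_A(b)\le f_S(b)$. Let $D$ be the image of $[-M,M]$. By \eqref{eq:nk}, $2M+1<2n\le p$, so $|D|=2M+1$, and by symmetry $f_A(d)\le M-1<M=(|D|-1)/2$ for all $d\in D$.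

It remains to bound $|D|$. By \eqref{eq:nk},
\[
(k-2)(2M+1)=4(k-2)2^{k-1}+(k-2)\le4n+n ,
\]
so $|D|\le5n/(k-2)\le10n/k$, as $k\ge4$. Also $n\le k2^k\le4^k$, that is, $k\ge\ln n/\ln4$. Therefore $|D|\le10\ln4\cdot n/\ln n<14\,n/\ln n$.

Finally let $n=(k-1)2^k+1$, so that $S=S_k$ and $|D|=2^{k+1}+1$. As $k\to\infty$ we have $|D|/n\sim2/k$ and $\ln n\sim k\ln2$, so $|D|\ln n/n\to2\ln2$. If $c>2\ln2$, then for large $k$ and any prime $p\ge2n$ the sets $A,D$ satisfy $2\le|A|\le p/2$ and $|D|<cn/\ln n$, and the conclusion in the Question fails.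
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

The case $m=0$ is Lemma~\ref{lem:basic}(e). Let $m\ge1$ and $n\ge C_0m(1+\ln m)$, and suppose for a contradiction that $N_m\ge2m+2$. We have $p\ge2n\ge2C_0m$, so $p$ is odd and $N_m\ge2m+3$ by Lemma~\ref{lem:basic}(f). Discarding pairs $\{b,-b\}$ from $\{f\le m\}$, we obtain a set $B$ with
\[
B=-B,\qquad 0\in B,\qquad |B|=2m+3,\qquad f\le m\ \text{on }B .
\]
Fix the constants
\[
R=49,\qquad \kappa=\frac1{8R^2},\qquad \eta=\frac{\kappa}{3}=\frac1{24R^2}.
\]
Here $R$ will be the number of windows within which the holes double, $\kappa$ will bound both the deviation of $B$ from an interval and the proportion of holes that we track, and $C_0$ was chosen to exceed $96/\eta=5531904$.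

Example~\ref{ex:model} had three conveniences: $B$ was an interval, the set lived in $\mathbb{Z}$ and so had an end, and it began with a solid block. Subsections~\ref{sub:B} and \ref{sub:arcs} recover the first two approximately. The third is replaced by error terms that count holes in the windows at the two ends of a stretch of $A$ (Subsection~\ref{sub:key}).

\subsection{The set $B$ is almost an interval}\label{sub:B}

By Remark~\ref{rem:sqrt}, the averaging lemma applied to $B$ itself is too weak. Applied to $2B$, on which $f\le2m$, it shows that $|2B|$ cannot exceed $4m$ by a fixed factor, and this is the hypothesis of Freiman's theorem.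

\begin{lemma}\label{lem:B}
After replacing $A$ by a dilate $\lambda\cdot A$ with $\lambda\ne0$, there are integers $M=b_1>b_2>\dots>b_{m+1}\ge1$ such that
\begin{enumerate}
\item[(a)] $f(b_i)\le m$ for all $i$;
\item[(b)] $m+1\le M\le(1+\kappa)m$, and $b_i\ge m+2-i$ for all $i$;
\item[(c)] $f(d)\le2m$ for all integers $d$ with $|d|<M$.
\end{enumerate}
\end{lemma}

\begin{proof}
First, $|2B|\le(2+\eta)|B|-3$. Otherwise $|2B|-1>(2+\eta)(2m+3)-4>(2+\eta)\,2m$, and Lemma~\ref{lem:average} with $X=2B$, $r=2m$, $\theta=\eta$ gives $\eta n\le16\bigl((4+2\eta)m+1\bigr)\le96m$, contrary to $n\ge C_0m>96m/\eta$.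

We have $5\le|B|\le5m\le p/35$ and $2+\eta\le12/5$. By Theorem~\ref{thm:freiman}, $B$ lies in a progression with at most
\[
\ell=(1+\eta)|B|-2=2(1+\eta)m+1+3\eta<p/2
\]
terms, and its difference is non-zero because $|B|>1$. Dilate $A$ and $B$ by the inverse of the difference; by Lemma~\ref{lem:basic}(d) this preserves $n$ and the properties of $B$, and the difference becomes $1$. As $0\in B$, the elements of $B$ have integer representatives in an interval $[-u,v]$ with $u,v\ge0$ and $u+v+1\le\ell<p/2$. The set of these representatives is symmetric: if $r,r'\in[-u,v]$ represent $b$ and $-b$, then $p\mid r+r'$ and $|r+r'|\le2\max(u,v)<p$, so $r'=-r$. Write $B$ also for this set of integers, and let $M=b_1>\dots>b_{m+1}$ be its $m+1$ positive elements. Then (a) holds. Below $b_i$ there are $m+1-i$ positive integers $b_{i+1},\dots,b_{m+1}$, so $b_i\ge m+2-i$, and in particular $M\ge m+1$. Since $\pm M\in[-u,v]$, we have $2M+1\le\ell$, so $M\le(1+\eta)m+\frac32\eta\le(1+3\eta)m$. This is (b).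

For (c), let $|d|<M$. The integer sets $B$ and $B+d$ lie in an interval with $2M+1+|d|\le3M$ integers, and $3M\le3(1+\kappa)m<4m+6=2|B|$. So they intersect, $d=b-b'$ with $b,b'\in B$, and $f(d)\le f(b)+f(-b')\le2m$.
\end{proof}

Part (b) forces $\kappa m\ge1$, so for $m<8R^2=19208$ the proof is already complete. We shall use $M\le\frac98m$ and, more crudely, $M\le2m$.

\subsection{One dense arc and one sparse arc}\label{sub:arcs}

Let $\tilde A\subseteq\mathbb{Z}$ be the preimage of $A$. Holes and $b$-exits now refer to $S=\tilde A$. By Lemma~\ref{lem:basic}(a), \emph{a set of integers that are distinct modulo $p$ contains at most $f(b)$ $b$-exits}. For $x\in\mathbb{Z}$ let $h(x)$ be the number of holes in the window $[x,x+M)$ and let $s(x)=M-h(x)$ be the number of elements of $\tilde A$ in it. Both functions are $p$-periodic. All lower bounds for exits come from the following lemma.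

\begin{lemma}\label{lem:exit}
Let $1\le b\le M$.
\begin{enumerate}
\item[(a)] If $u\le v$, $u\equiv v\pmod b$, $u\in\tilde A$ and $v\notin\tilde A$, then there is a $b$-exit $w\equiv u\pmod b$ with $u\le w\le v-b$.
\item[(b)] If $x\le y$, then $[x,y)$ contains at least $b-h(x)-s(y)$ $b$-exits.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $w$ be the last member of $u,u+b,\dots,v$ such that $u,u+b,\dots,w$ all lie in $\tilde A$.
(b) Each class modulo $b$ has one member $u\in[x,x+b)$ and one member $v\in[y,y+b)$. Since $u$ is the least member that is $\ge x$, we have $u\le v$. As $b\le M$, at most $h(x)$ classes have $u\notin\tilde A$ and at most $s(y)$ classes have $v\in\tilde A$. Each remaining class contains, by (a), a $b$-exit $w$ with $x\le u\le w\le v-b<y$.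
\end{proof}

The product $h(x)s(x)$ counts pairs of an element and a hole in the same window, and such pairs are what $f$ counts. By Lemma~\ref{lem:B}(c),
\begin{equation}\label{eq:hs}
\sum_{x\bmod p}h(x)s(x)=\sum_{0\le i,j<M}\#\{x\bmod p:\ x+j\in\tilde A,\ x+i\notin\tilde A\}=\sum_{0\le i,j<M}f(i-j)\le2mM^2 .
\end{equation}
So all but $O(m)$ windows are nearly full or nearly empty. Call $x$ \emph{dense} if $h(x)<M/8$, \emph{sparse} if $s(x)<M/8$, and \emph{intermediate} otherwise. No $x$ is both dense and sparse.

\begin{lemma}\label{lem:count}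
There are at least $n-22m>0$ dense residues and at least $n-22m$ sparse residues modulo $p$.
\end{lemma}

\begin{proof}
An intermediate $x$ has $h(x),s(x)\ge M/8$ and $h(x)+s(x)=M$, so $h(x)s(x)\ge\frac7{64}M^2$. By \eqref{eq:hs} there are at most $\frac{128}7m<19m$ intermediate residues. A sparse $x$ has $h(x)>\frac78M$, so $s(x)\le\frac8{7M}h(x)s(x)$, and by \eqref{eq:hs} the sum of $s(x)$ over sparse residues is at most $\frac{16}7mM$. Each element of $A$ lies in $M$ windows, so $\sum_{x\bmod p}s(x)=M|A|$. Bounding $s(x)$ by $M$ for dense and intermediate $x$, we get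
\[
M|A|\le M\cdot\#\{\text{dense residues}\}+19mM+\tfrac{16}7mM ,
\]
so there are at least $|A|-22m\ge n-22m$ dense residues. Interchanging $h$ and $s$ and using $\sum_{x\bmod p}h(x)=M(p-|A|)$, we find at least $p-|A|-22m\ge n-22m$ sparse residues.
\end{proof}

A passage from a dense window to a sparse one costs more than $\frac34M$ exits, and only $m<M$ are available. So there is only one such passage around the circle.

\begin{lemma}\label{lem:alt}
There are no integers $x_1<y_1<x_2<y_2<x_1+p$ with $x_1,x_2$ dense and $y_1,y_2$ sparse.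
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:exit}(b) with $b=M$, each of $[x_1,y_1)$ and $[x_2,y_2)$ would contain more than $M-\frac M8-\frac M8=\frac34M$ $M$-exits. These intervals are disjoint and lie in $[x_1,x_1+p)$, so $f(M)>\frac32M>m$, contrary to Lemma~\ref{lem:B}(a).
\end{proof}

We can now locate the body $[\alpha,\beta]$ of $A$ and a point $y$ beyond it that plays the role of the end of the set. In $\mathbb{Z}$ one could take a window to the right of the whole set, with $s(y)=0$. Modulo $p$ there may be no empty window, and $s(y)$ will be an error term in the exit count. The doubling argument tolerates only errors comparable with the number of holes per window, so we need $s(y)\le h(x)$ throughout the body. The symmetry between $A$ and $A^c$ provides this.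

\begin{lemma}\label{lem:arcs}
After possibly replacing $A$ by $A^c$, there are integers $\alpha\le\beta<y<\alpha+p$ such that $[\alpha,\beta]$ contains at least $n-22m$ dense integers and $s(y)\le h(x)$ for all $x\in[\alpha,\beta]$. Lemmas~\ref{lem:B} and \ref{lem:exit} and inequality \eqref{eq:hs} remain valid.
\end{lemma}

\begin{proof}
Let $y_0$ be sparse. Every dense residue has a representative in $(y_0,y_0+p)$, because $y_0$ is not dense. Let $\alpha$ and $\beta$ be the smallest and the largest dense integer in $(y_0,y_0+p)$; then $[\alpha,\beta]$ represents all dense residues. A sparse $y'\in(\alpha,\beta)$ would give $\alpha<y'<\beta<y_0+p<\alpha+p$, which Lemma~\ref{lem:alt} forbids. So $[\alpha,\beta]$ contains no sparse integer, and all sparse residues are represented in $(\beta,\alpha+p)$. Let $\gamma$ and $\delta$ be the smallest and the largest sparse integer there. Then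
\[
\alpha\le\beta<\gamma\le\delta<\alpha+p ,
\]
and by Lemma~\ref{lem:count} the interval $[\alpha,\beta]$ contains at least $n-22m$ dense integers and $[\gamma,\delta]$ contains at least $n-22m$ sparse integers.

Let $x_0\in[\alpha,\beta]$ minimize $h$ on $[\alpha,\beta]$, and let $y_1\in[\gamma,\delta]$ minimize $s$ on $[\gamma,\delta]$. If $s(y_1)\le h(x_0)$, take $y=y_1$. Otherwise $h(x_0+p)=h(x_0)<s(x)$ for all $x\in[\gamma,\delta]$, and $\gamma\le\delta<x_0+p<\gamma+p$. Replace $A$ by $A^c$. This leaves $f$, $n$ and the $b_i$ unchanged and interchanges $h$ with $s$ and dense with sparse. So the lemma holds for $A^c$ with $\gamma,\delta,x_0+p$ in place of $\alpha,\beta,y$. The last sentence of the lemma holds because Lemma~\ref{lem:B} and \eqref{eq:hs} depend only on $f$, and Lemma~\ref{lem:exit} holds for any set.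
\end{proof}

From now on $A,\alpha,\beta,y$ are as in Lemma~\ref{lem:arcs}, and
\[
h_*=\min_{x\in[\alpha,\beta]}h(x)\ \ge\ s(y).
\]

\subsection{Holes occupy few residue classes}\label{sub:key}

For a set $H$ of integers, $|H\bmod b|$ denotes the number of classes modulo $b$ that meet $H$. The next lemma is the general form of the exit count in Example~\ref{ex:model}: about $b$ exits are spent on leaving $A$ for good, which leaves about $m-b$ for the holes inside the body.

\begin{lemma}\label{lem:key}
Let $b\in\{b_1,\dots,b_{m+1}\}$, let $\alpha\le x_1\le x_2\le\beta$, and let $H$ be the set of holes in $[x_1,x_2)$. Then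
\begin{equation}\label{eq:key}
|H\bmod b|\le m-b+h(x_1)+h(x_2)+h_* .
\end{equation}
Moreover $h_*\ge1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:exit}(b), the interval $[x_2,y)$ contains at least $b-h(x_2)-s(y)\ge b-h(x_2)-h_*$ $b$-exits. Next take a class modulo $b$ that contains a hole $v\in[x_1,x_2)$, and let $u\in[x_1,x_1+b)$ be its least member that is $\ge x_1$, so $u\le v$. If $u\in\tilde A$, Lemma~\ref{lem:exit}(a) gives a $b$-exit of this class in $[x_1,x_2)$. At most $h(x_1)$ classes have $u\notin\tilde A$. So $[x_1,x_2)$ contains at least $|H\bmod b|-h(x_1)$ $b$-exits. All these exits are different integers in $[x_1,y)\subseteq[\alpha,\alpha+p)$, so their number is at most $f(b)\le m$. This gives \eqref{eq:key}.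

Take $x_0\in[\alpha,\beta]$ with $h(x_0)=h_*$. Lemma~\ref{lem:exit}(b) for $[x_0,y)$ and $b=M$ gives $m\ge M-h_*-s(y)\ge M-2h_*$. As $M\ge m+1$, we get $2h_*\ge1$.
\end{proof}

The inequality $h_*\ge1$ is where the assumption $N_m\ge2m+2$ becomes decisive: it gave $M\ge m+1$, and now every window in the body contains a hole. For an interval $A$ and $B=[-m,m]$ there are no such holes and the doubling cannot start.

\subsection{Holes must multiply}\label{sub:double}

For an integer $t\ge0$ let $G_t=\{x\in[\alpha,\beta]:h(x)\le t\}$. We show that between two windows with at most $2t$ holes, the number of holes per window cannot stay at least $t$ for $R$ consecutive windows. Such a stretch contains at least $Rt$ holes, and by \eqref{eq:key} they occupy at most $i+6t$ classes modulo $b_i$. A single modulus gives no contradiction, since many holes may share a class. So we count pairs of holes that are congruent modulo $b_i$, summed over $i\le Rt$. Few classes force many such pairs; the gain is the harmonic sum $\sum_{i\le Rt}1/(i+6t)$, which is bounded below independently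 of $t$ and exceeds $2$ for $R=49$. On the other hand, the moduli are close together, so any two of them have a large least common multiple, and a pair of distinct holes can be counted only once.

\begin{lemma}\label{lem:double}
Let $t$ be an integer with $1\le t\le\kappa m$, and let $x_1<x_2$ belong to $G_{2t}$. Then every interval $I=[z,z+RM)\subseteq[x_1,x_2)$ contains an $x$ with $h(x)<t$.
\end{lemma}

\begin{proof}
Suppose $h(x)\ge t$ for all $x\in I$, and let $H$ be the set of holes in $I$. Splitting $I$ into the $R$ windows that start at $z,z+M,\dots,z+(R-1)M$ gives $|H|\ge Rt$. We have $h(x_1),h(x_2)\le2t$, hence also $h_*\le2t$. By \eqref{eq:key} and $b_i\ge m+2-i$,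
\[
|H\bmod b_i|\le m-b_i+6t\le i+6t .
\]
Since $Rt\le R\kappa m=m/(8R)<m+1$, the moduli $b_1,\dots,b_{Rt}$ exist. Let
\[
P=\sum_{i=1}^{Rt}\#\{(v,w)\in H^2:\ v\equiv w\ (\mathrm{mod}\ b_i)\}.
\]

\emph{Lower bound.} If $H$ is split into at most $K$ classes of sizes $c_1,c_2,\dots$, then $\sum c_j^2\ge|H|^2/K$ by the Cauchy--Schwarz inequality. Also $\sum_{i=1}^N\frac1{i+a}\ge\int_1^{N+1}\frac{d\xi}{\xi+a}=\ln\bigl(1+\frac N{a+1}\bigr)$ for $a\ge0$. Using $6t+1\le7t$,
\[
P\ge\sum_{i=1}^{Rt}\frac{|H|^2}{i+6t}\ge|H|^2\ln\Bigl(1+\frac{Rt}{6t+1}\Bigr)\ge|H|^2\ln\Bigl(1+\frac R7\Bigr)=|H|^2\ln8>2|H|^2 .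
\]

\emph{Upper bound.} The pairs with $v=w$ contribute $Rt\,|H|\le|H|^2$. We claim that a pair with $v\ne w$ is counted for at most one $i$. Let $i<j\le Rt$. Then $b_i>b_j\ge m-Rt\ge\frac78m$, and $\gcd(b_i,b_j)$ divides $b_i-b_j$, so
\[
\gcd(b_i,b_j)\le b_i-b_j\le M-(m-Rt)\le\kappa m+Rt\le\frac m{8R^2}+\frac m{8R}\le\frac m{4R}.
\]
Therefore
\[
\operatorname{lcm}(b_i,b_j)=\frac{b_ib_j}{\gcd(b_i,b_j)}\ge\Bigl(\frac78m\Bigr)^2\frac{4R}m=\frac{49}{16}Rm>\frac98Rm\ge RM .
\]
Since $0<|v-w|<RM$, the numbers $b_i$ and $b_j$ cannot both divide $v-w$. So the pairs with $v\ne w$ contribute at most $|H|^2$, and $P\le2|H|^2$, a contradiction.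
\end{proof}

For $t\ge h_*$ the set $G_t$ is non-empty; let $\Delta(t)=\max G_t-\min G_t$ be its diameter.

\begin{lemma}\label{lem:diam}
If $j\ge1$ and $2^{j-1}h_*\le\kappa m$, then $\Delta(2^jh_*)\le2RMj$.
\end{lemma}

\begin{proof}
We use induction on $j$. Let $j=1$, so $1\le h_*\le\kappa m$. If $\Delta(2h_*)\ge RM$, then Lemma~\ref{lem:double} with $t=h_*$, $x_1=\min G_{2h_*}$, $x_2=\max G_{2h_*}$ and $z=x_1$ gives an $x\in[\alpha,\beta]$ with $h(x)<h_*$, which is impossible. So $\Delta(2h_*)<RM$.

Let $j\ge2$ and $t=2^{j-1}h_*\le\kappa m$. It suffices to show that $\Delta(2t)\le\Delta(t)+2RM$. Let $x_1=\min G_{2t}$, $x_2=\max G_{2t}$, $g=\min G_t$, $g'=\max G_t$, so that $x_1\le g\le g'\le x_2$. If $x_1=x_2$, then $\Delta(2t)=0$. Otherwise the intervals $[x_1,g)$ and $[g'+1,x_2)$, which may be empty, lie in $[x_1,x_2)$ and contain no point of $G_t$. By Lemma~\ref{lem:double} each has fewer than $RM$ elements. So $g-x_1<RM$ and $x_2-g'\le RM$, and $\Delta(2t)=(g-x_1)+\Delta(t)+(x_2-g')\le\Delta(t)+2RM$.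
\end{proof}

\subsection{Conclusion}\label{sub:end}

Lemma~\ref{lem:diam} controls only windows with at most about $\kappa m$ holes, far fewer than the $M/8$ allowed in a dense window. Inequality \eqref{eq:hs} shows that all but $O(m)$ dense windows are of this kind. For dense $x$ we have $s(x)>\frac78M$, so $h(x)\le\frac8{7M}h(x)s(x)$, and the sum of $h(x)$ over dense residues is at most $\frac{16}7mM$. Hence fewer than $3M/\kappa\le6m/\kappa$ dense residues have $h(x)>\kappa m$, where $6/\kappa=48R^2=115248$. The integers of $[\alpha,\beta]$ are distinct modulo $p$, so by Lemma~\ref{lem:arcs}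
\begin{equation}\label{eq:many}
\#\{x\in[\alpha,\beta]:h(x)\le\kappa m\}\ge n-22m-115248\,m>0 .
\end{equation}
In particular $h_*\le\kappa m$. Let $j\ge1$ be least with $2^jh_*\ge\kappa m$. Then $2^{j-1}h_*\le\kappa m$, by minimality if $j\ge2$ and by the previous sentence if $j=1$. Since $h_*\ge1$, this gives $2^{j-1}\le m$, that is, $j\le1+\log_2m$. The set in \eqref{eq:many} is contained in $G_{2^jh_*}$, so Lemma~\ref{lem:diam} and $M\le2m$ give
\[
n-115270\,m\le|G_{2^jh_*}|\le\Delta(2^jh_*)+1\le4Rm(1+\log_2m)+1 .
\]
With $4R=196$, $1\le m$ and $\log_2m\le1.5\ln m$ we obtain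
\[
n\le115467\,m+294\,m\ln m<C_0\,m(1+\ln m),
\]
contrary to the hypothesis. This proves Theorem~\ref{thm:main}. \hfill$\square$

\begin{remark}
The factor $1+\ln m$ in the hypothesis is used only in the last inequality, where it pays for the at most $1+\log_2m$ doublings; everything before needs only $n\ge C_0m$, and the size of $C_0$ is dictated by the first paragraph of the proof of Lemma~\ref{lem:B}. That $n$ bounds $p-|A|$ as well as $|A|$ from below is used for $p\ge2n$ in Lemmas~\ref{lem:average} and \ref{lem:B} and for the existence of many sparse windows in Lemma~\ref{lem:count}. The primality of $p$ enters through Lemma~\ref{lem:basic}(d)--(f) and Theorems~\ref{thm:cd} and \ref{thm:freiman}. It cannot be dropped: if $A$ is a proper non-trivial subgroup of a cyclic group, then $f$ vanishes on $A$ and $N_0=|A|>1$.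
\end{remark}

\begin{thebibliography}{9}

\bibitem{nathanson}
M.~Nathanson, \emph{Additive Number Theory: Inverse Problems and the Geometry of Sumsets}.

\bibitem{popular}
\emph{On the Number of Popular Differences},
\texttt{http://www.fields.utoronto.ca/av/slides/}\allowbreak\texttt{07-08/combinatorics/lev/download.pdf}.

\end{thebibliography}
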